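
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{statement}[theorem]{Statement}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Nilpotence of $v_n$ and chromatic blueshift: counterexamples and the case of exponent one}


\begin{abstract}
Let $R$ be an $\mathbb E_\infty$-ring with an $\mathbb E_\infty$-map $MU\to R$, and let
$R^{tC_p}=\alpha^{-1}R_*[\![\alpha]\!]/([p](\alpha))$. A case of the chromatic blueshift conjecture asserts that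
if $v_n^k\in(p,v_1,\dots,v_{n-1})$ in $R_*$, then $v_{n-1}^{-1}R^{tC_p}/(p,\dots,v_{n-2})=0$.
We show that this is false for every prime $p$, every $n\ge1$ and every $k\ge p^n+1$. The counterexample is
built from the $C_{p^2}$-cohomology of the connective cover of $MU[v_n^{-1}]$, and non-vanishing is detected by
evaluation at a $p^2$-torsion point of a formal group and its $p$-fold multiple. For $n=1$ we show
that the assertion holds exactly when $k=1$. For $n\ge2$ and $k=1$ we prove it for all $R$ without odd homotopy.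
\end{abstract}


\section{The statement and the results}

\subsection{Setting}
Let $p$ be a prime, and let $n\ge1$, $k\ge1$ be integers. Let $F$ be the universal formal group law over
$MU_*=\pi_*MU$, carried by the standard complex orientation, and write its $p$-series as
\[
[p]_F(x)=\sum_{j\ge1}b_jx^j,\qquad b_j\in MU_{2(j-1)} .
\]
Put $v_i=b_{p^i}\in MU_{2(p^i-1)}$ for $i\ge0$; thus $v_0=p$. Let $I_0=0$ and
$I_M=(p,v_1,\dots,v_{M-1})\subset MU_*$ for $M\ge1$.

Let $R$ be an $\mathbb E_\infty$-ring spectrum and $f\colon MU\to R$ an $\mathbb E_\infty$-map. Then $R_*=\pi_*R$ carries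
the formal group law $f_*F$ with $p$-series $[p](\alpha)=\sum_jf(b_j)\alpha^j$. Define
\[
R^{tC_p}:=\alpha^{-1}R_*[\![\alpha]\!]/([p](\alpha)),\qquad|\alpha|=-2 .
\]
Here, as everywhere below, power series rings over graded rings are graded: the degree-$d$ part of $R_*[\![\alpha]\!]$ consists
of the formal sums $\sum_{i\ge0}a_i\alpha^i$ with $a_i\in R_{d+2i}$. The ring $R^{tC_p}$ is defined by this formula;
no identification with the homotopy of a Tate construction is used. We write $v_i$ and $b_j$ also for their images in $R_*$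
and $R^{tC_p}$, and $I_MR_*$ for the ideal of $R_*$ generated by the image of $I_M$.

The following is Conjecture 2.23 of \cite{CBC}, for one triple $(p,n,k)$.

\begin{statement}[$S(p,n,k)$]\label{st}
For every $\mathbb E_\infty$-map $f\colon MU\to R$ with $f(v_n)^k\in I_nR_*$, the ring obtained from $R^{tC_p}$ by
dividing by $(v_0,\dots,v_{n-2})$ and then inverting $v_{n-1}$ is the zero ring.
\end{statement}

For $n=1$ the ideal $(v_0,\dots,v_{n-2})$ is zero, and the statement reads: if $f(v_1)^k\in pR_*$, then $p^{-1}R^{tC_p}=0$.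
The hypothesis for $k$ implies the hypothesis for $k+1$. So a counterexample for $k$ is one for every $k'\ge k$.

\subsection{Why one might believe it}
Modulo $I_n$ the $p$-series begins with $v_nx^{p^n}$ (Lemma \ref{lem:pseries}). Thus, over a field in which $I_n$ vanishes, the
formal group has height exactly $n$ if and only if $v_n\ne0$; height $0$ means that $p$ is invertible. The hypothesis of $S(p,n,k)$
says that $v_n$ is nilpotent in $R_*/I_nR_*$, with exponent at most $k$. That $v_n$ is nilpotent there means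
that no field receiving a map from $R_*$ sees a formal group of height exactly $n$. The conclusion says that no field
receiving a map from $R^{tC_p}$ sees one of height exactly $n-1$. So the statement expresses that adjoining an invertible
$p$-torsion point $\alpha$ to the formal group lowers heights by one.

There is a case in which the conclusion is immediate. Put $P=p^{n-1}$ and suppose that all $b_j$ with $j>P$ lie in $I_nR_*$.
Modulo $I_{n-1}$ we have $b_j=0$ for $j<P$ and $b_j=v_{n-1}b_j'$ for $j>P$, with $b_j'$ homogeneous, so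
\begin{equation}\label{eq:easy}
[p](\alpha)=v_{n-1}\alpha^{P}\Bigl(1+\sum_{j>P}b'_j\alpha^{j-P}\Bigr).
\end{equation}
The bracket is a unit and $\alpha$ is a unit, so $v_{n-1}=0$ in $R^{tC_p}/(v_0,\dots,v_{n-2})$. We shall see that for $k=1$ the
$\mathbb E_\infty$-structure forces this situation, at least when $n=1$ or $R$ has no odd homotopy.

Since neither ``$v_n$ is nilpotent'' nor ``a localization vanishes'' seems to depend on an exponent, one would guess that $k$ does
not matter. But over a field in which $v_{n-1}$ is invertible the hypothesis is empty. It is felt only through the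
infinite series in $\alpha$, whose convergence depends on how divisible $v_n$ is by $v_{n-1}$, and hence on $k$. Section
\ref{sec:model} makes this explicit.

\subsection{Results}

\begin{theorem}\label{thm:main}
For every prime $p$, every $n\ge1$ and every $k\ge p^n+1$, statement $S(p,n,k)$ is false.
\end{theorem}

\begin{theorem}\label{thm:height1}
For every prime $p$ and every $k\ge2$, statement $S(p,1,k)$ is false.
\end{theorem}

\begin{theorem}\label{thm:k1}
Let $f\colon MU\to R$ be an $\mathbb E_\infty$-map with $f(v_n)\in I_nR_*$, and assume that $n=1$ or $\pi_{\mathrm{odd}}R=0$. Then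
$f(v_m)\in I_nR_*$ for all $m\ge n$, and $v_{n-1}=0$ already in $R^{tC_p}/(v_0,\dots,v_{n-2})$. In particular the
conclusion of $S(p,n,1)$ holds for $R$.
\end{theorem}

So the conjecture is disproved, by Theorem \ref{thm:main} alone, and for $n=1$ the statement holds exactly when $k=1$. The arguments
below do not decide $S(p,n,k)$ for $n\ge2$, $2\le k\le p^n$, nor the case $n\ge2$, $k=1$ for rings $R$ with odd homotopy.

Section \ref{sec:model} shows the mechanism in a purely algebraic model, where everything can be computed by hand.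
Section \ref{sec:background} collects standard facts. Theorems \ref{thm:main}, \ref{thm:height1} and \ref{thm:k1} are proved
in Sections \ref{sec:main}, \ref{sec:height1} and \ref{sec:k1}, which can be read independently of each other.

\section{The multiplicative model}\label{sec:model}

In this section we forget spectra. Over $\mathbb Z[u]$, $|u|=2$, take the formal group law $x+y+uxy$. Then
\[
[m](x)=\frac{(1+ux)^m-1}{u},\qquad v_0=p,\qquad v_1=u^{p-1}.
\]
For a graded $\mathbb Z[u]$-algebra $R_*$ define $R^{tC_p}$ by the same formula as before, and ask for $n=1$: if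
$u^{k(p-1)}\in pR_*$, is $p^{-1}R^{tC_p}=0$?

\subsection{Why the exponent matters}
If $k=1$, say $u^{p-1}=py$, then all coefficients of $[p](\alpha)$ are divisible by $p$. Hence $[p](\alpha)=p\alpha\cdot(\text{unit})$
and $p=0$ in $R^{tC_p}$.

For general $k$, let us try to show $p^{-1}R^{tC_p}\ne0$ by evaluating $u\mapsto u_0t$, $\alpha\mapsto\alpha_0t^{-1}$ in
$K[t^{\pm1}]$, where $|t|=2$, $\alpha_0\neq 0$, and $K$ is a complete non-archimedean field of characteristic $0$ with
valuation normalized by $\operatorname{ord}(p)=1$. Elements of $R_*[\![\alpha]\!]$ are infinite series in $\alpha$. To make them converge we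
want the coefficients in $R_*$ to go to integral elements and $\operatorname{ord}(\alpha_0)>0$. The equation $[p](\alpha)=0$ forces $u_0\ne0$
(otherwise it reads $p\alpha_0=0$) and $(1+u_0\alpha_0)^p=1$. So $u_0\alpha_0=\zeta-1$ for a primitive $p$-th root of unity
$\zeta$, and
\[
\operatorname{ord}(u_0)+\operatorname{ord}(\alpha_0)=\tfrac1{p-1}.
\]
If $u^{k(p-1)}=py$ with $y$ going to an integral element, then $\operatorname{ord}(u_0)\ge\frac1{k(p-1)}$, so
$\operatorname{ord}(\alpha_0)\le\frac1{p-1}(1-\frac1k)$. For $k=1$ no room is left, in accordance with the computation above. For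
every $k\ge2$ there is room. For instance, for $R_*=\mathbb Z[u,y]/(u^{2(p-1)}-py)$ one may take $u_0$ with $u_0^{2(p-1)}=p$
and $y\mapsto t^{2(p-1)}$.

The problem is to realize such rings by $\mathbb E_\infty$-rings under $MU$. One way is to adjoin $y$ freely; then the power operations on $y$ come along, and one must check
that they do not use up the room. This is the proof of Theorem \ref{thm:height1}. The other way, which works at all
heights, is to find an $\mathbb E_\infty$-ring whose homotopy is known and in which a relation $v_n^k\in I_n$ holds for a natural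
reason. Cohomology of cyclic groups supplies such rings.

\subsection{The main example at $p=2$, by hand}\label{subsec:hand}
Adjoin to $\mathbb Z[u]$ an invertible $p^2$-torsion point:
\[
R_*=\beta^{-1}\mathbb Z[u][\![\beta]\!]/([p^2](\beta)),\qquad|\beta|=-2 .
\]
Since $[p^2](\beta)\equiv u^{p^2-1}\beta^{p^2}$ modulo $p$, we get $v_1^{p+1}=u^{p^2-1}\in pR_*$.
Take $p=2$. Then $v_1=u$, $[2](x)=2x+ux^2$, and dividing
\[
[4](\beta)=4\beta+6u\beta^2+4u^2\beta^3+u^3\beta^4=0
\]
by $\beta^4$ gives $u^3=-2\,(2\beta^{-3}+3u\beta^{-2}+2u^2\beta^{-1})$. So the hypothesis holds with $k=3$.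

To see that $2^{-1}R^{tC_2}\neq0$, use $\mathbb Z_2[i]$, $i^2=-1$, whose maximal ideal is generated by $1+i$. In the multiplicative
group, $q=i-1$ is a $4$-torsion point and $r=(1+q)^2-1=-2$ is its double. Their ratio $\lambda=r/q=1+i$ is topologically
nilpotent. Send
\[
u\mapsto(i-1)a^{-1},\qquad\beta\mapsto a,\qquad\alpha\mapsto(1+i)a,\qquad|a|=-2 .
\]
A series $\sum_jc_ju^{m+j}\beta^j$ with $c_j\in\mathbb Z$ goes to $a^{-m}\sum_jc_j(i-1)^{m+j}$. Only exponents $m+j\ge0$ occur,
so the sum converges in $\mathbb Z_2[i]$. As $(1+u\beta)^4\mapsto i^4=1$, the relation $[4](\beta)=0$ is respected, and we get a map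
$R_*\to\mathbb Z_2[i][a^{\pm1}]$. Its values are integral, even on arbitrarily high powers of $\beta^{-1}$, and $1+i$ is topologically nilpotent, so power
series in $\alpha$ can be evaluated. Finally
\[
[2](\alpha)=\alpha(2+u\alpha)\mapsto(1+i)a\bigl(2+(i-1)(1+i)\bigr)=0 .
\]
So $R^{tC_2}$ maps to $\mathbb Q_2(i)[a^{\pm1}]$, where $2$ is invertible and $1\ne0$.

Two features of this computation guide the general proof. First, the coordinate has been rescaled by $q$, so that the torsion
points $q$ and $r$ become $1$ and $\lambda$. This is forced by the need to evaluate $\beta^{-1}$ integrally, and it multiplies a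
coefficient of degree $2i$ by $q^i$. So the coefficient ring has to live in non-negative degrees. Second, we need
$|r|<|q|$, and this is what passing from $p$-torsion to $p^2$-torsion provides.

\section{Background}\label{sec:background}

\begin{lemma}\label{lem:pseries}
Let $M\ge0$. Then $b_j\in I_M$ unless $p^M\mid j$. Hence over $MU_*/I_M$ we have
$[p](x)=v_Mx^{p^M}+\sum_{m\ge2}w_mx^{mp^M}$ with suitable $w_m\in MU_*/I_M$.
\end{lemma}

\begin{proof}
For $M=0$ there is nothing to prove. Let $\varphi\colon G\to F$ be a homomorphism of formal group laws over an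
$\mathbb F_p$-algebra with $\varphi'(0)=0$. Differentiate $\varphi(G(x,y))=F(\varphi(x),\varphi(y))$ with respect to $y$ at $y=0$. This gives
$\varphi'(x)\,\partial_2G(x,0)=\partial_2F(\varphi(x),0)\,\varphi'(0)=0$. As $\partial_2G(x,0)$ has constant term $1$, $\varphi'=0$, so
$\varphi(x)=\psi(x^p)$ for a power series $\psi$. Let $G^{(p)}$ be the law whose coefficients are the $p$-th powers of those of $G$. Then
\[
\psi(G^{(p)}(x^p,y^p))=\psi(G(x,y)^p)=\varphi(G(x,y))=F(\psi(x^p),\psi(y^p)),
\]
so $\psi$ is a homomorphism $G^{(p)}\to F$.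

Let $M\ge1$ and apply this over $MU_*/I_M$, starting with the endomorphism $\psi_0=[p]$ of $F$. Suppose $[p](x)=\psi_s(x^{p^s})$
with $s<M$ and $\psi_s$ a homomorphism to $F$.
Then $\psi_s'(0)=b_{p^s}=v_s=0$, hence $[p](x)=\psi_{s+1}(x^{p^{s+1}})$ with $\psi_{s+1}$ a homomorphism to $F$. After $M$ steps we reach $[p](x)=\psi_M(x^{p^M})$.
\end{proof}

\begin{lemma}\label{lem:generators}
$MU_*/p$ is a polynomial ring over $\mathbb F_p$ on $v_1,v_2,\dots$ and further generators $x_j$, one in degree $2j$ for each $j\ge1$ such that $j+1$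
is not a power of $p$.
\end{lemma}

\begin{proof}
By Lazard and Quillen $MU_*=\mathbb Z[x_1,x_2,\dots]$, $|x_j|=2j$, where after setting $x_j^2=0$ and $x_i=0$ for all $i\ne j$
the law becomes, with $m=j+1$,
\[
F(x,y)=x+y+x_j\,\frac{(x+y)^m-x^m-y^m}{\nu(m)} .
\]
Here $\nu(m)=\ell$ if $m$ is a power of a prime $\ell$, and $\nu(m)=1$ otherwise. Induction on $s$, using
$[s+1](x)=F([s](x),x)$ and $x_j^2=0$, gives $[s](x)=sx+x_j\frac{s^m-s}{\nu(m)}x^m$. For $m=p^i$ with $i\ge 1$, and $s=p$, this shows
$v_i\equiv(p^{p^i-1}-1)x_{p^i-1}$ modulo decomposables. So $v_i\equiv-x_{p^i-1}$ modulo $p$ and decomposables, and in $MU_*/p$ the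
generator $x_{p^i-1}$ may be replaced by $v_i$.
\end{proof}

For a spectrum $N$ and a space $X$ let $N^X$ denote the function spectrum of maps from $X_+$ to $N$.

\begin{lemma}\label{lem:gysin}
Let $N$ be an $MU$-module, $m\ge1$, and let $x$ have degree $-2$. Then $\pi_*N^{\mathbb{CP}^\infty}=\pi_*N[\![x]\!]$, and there is
an exact sequence
\[
0\to\pi_*N[\![x]\!]/[m](x)\,\pi_*N[\![x]\!]\to\pi_*N^{BC_m}\to\ker\bigl([m](x)\mid\pi_*N[\![x]\!]\bigr)\to0,
\]
in which the last map raises degrees by $1$. Under the first map, $x$ corresponds to the Euler class of a faithful character of $C_m$. In particular the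
first map is an isomorphism if $[m](x)$ acts injectively, and an isomorphism in even degrees if $\pi_{\mathrm{odd}}N=0$. If $N$ is an
$\mathbb E_\infty$-$MU$-algebra, the first map is a ring map.
\end{lemma}

\begin{proof}
$MU\otimes\mathbb{CP}^\infty_+$ is a free $MU$-module on classes of degrees $2i$, $i\ge0$, whence the first assertion. The space $BC_m$ is the
circle bundle of $L^{\otimes m}$ over $\mathbb{CP}^\infty$, with $L$ the universal line bundle, so there is a cofiber sequence
$BC_{m+}\to\mathbb{CP}^\infty_+\to\mathrm{Th}(L^{\otimes m})$. Map it to $N$ and apply the Thom isomorphism. As the Euler class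
of $L^{\otimes m}$ is $[m](x)$, this gives a fiber sequence
\[
\Sigma^{-2}N^{\mathbb{CP}^\infty}\xrightarrow{[m](x)}N^{\mathbb{CP}^\infty}\to N^{BC_m},
\]
and the exact sequence follows. The map $N^{\mathbb{CP}^\infty}\to N^{BC_m}$ is induced by a map of spaces, so it is multiplicative if $N$ is an algebra.
\end{proof}

\begin{lemma}\label{lem:sums}
Let $K$ be a complete non-archimedean field and let $s_i\to0$, $s_i'\to0$ in $K$. Then
$(\sum_is_i)(\sum_js_j')=\sum_l\sum_{i+j=l}s_is'_j$.
\end{lemma}

\begin{proof}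
The sum of the $s_is_j'$ over all $i,j\le L$ and the sum over all $i+j\le L$ differ by terms with $\max(i,j)\geq L/2$. The absolute values
of these terms are bounded by a quantity tending to $0$ as $L\to\infty$.
\end{proof}

\section{Counterexamples at every height: proof of Theorem \ref{thm:main}}\label{sec:main}

Fix $p$ and $n\ge1$, and put $P=p^{n-1}$. We imitate Section \ref{subsec:hand}. The role of $\mathbb Z[u]$ must be played by a ring in
which, modulo $I_n$, the series $[p^2](\beta)$ is divisible by its leading coefficient. This becomes true after inverting $v_n$. To return to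
non-negative degrees we then take a connective cover; the divisibility persists, because the quotients have positive degree.

\subsection{The ring}
Let $D=v_n^{-1}MU_*$ and $e=\tau_{\ge0}(MU[v_n^{-1}])$. Localizations and connective covers of $\mathbb E_\infty$-rings are
$\mathbb E_\infty$-rings \cite{HA}. As $MU$ is connective, $MU\to MU[v_n^{-1}]$ factors through an $\mathbb E_\infty$-map $MU\to e$. Here
$\pi_*e=D_+:=\bigoplus_{i\ge0}D_i$ is an evenly graded domain of characteristic $0$. Let $\beta\in\pi_{-2}e^{BC_{p^2}}$ be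
the Euler class of a faithful character, and put
\[
R:=e^{BC_{p^2}}[\beta^{-1}],\qquad f\colon MU\to e\to e^{BC_{p^2}}\to R .
\]
This is an $\mathbb E_\infty$-map. In $D_+[\![\beta]\!]$ a product of nonzero homogeneous elements is nonzero, as one sees from the lowest
coefficients, and $[p^2](\beta)=p^2\beta+\cdots\ne0$. So Lemma \ref{lem:gysin} gives
\[
R_*=\beta^{-1}D_+[\![\beta]\!]/([p^2](\beta)).
\]
In particular $R_*$ is concentrated in even degrees.

\begin{proposition}\label{prop:hyp}
$f(v_n)^{p^n+1}\in I_nR_*$.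
\end{proposition}

\begin{proof}
Write $[p^2]_F(x)=\sum_mB_mx^m$ with $B_m\in MU_{2(m-1)}$. By Lemma \ref{lem:pseries}, over $MU_*/I_n$
\[
[p]([p](x))=v_n\bigl(v_nx^{p^n}+\cdots\bigr)^{p^n}+\cdots=v_n^{1+p^n}x^{p^{2n}}+(\text{higher order}).
\]
So $B_m\in I_n$ for $m<p^{2n}$, and $B_{p^{2n}}-v_n^{1+p^n}\in I_n$. For $m>p^{2n}$ write $B_m=v_n^{1+p^n}d_m$ with $d_m\in D$.
Since $(1+p^n)(p^n-1)=p^{2n}-1$, the degree of $d_m$ is $2(m-1)-2(p^{2n}-1)=2(m-p^{2n})>0$, so $d_m\in D_+$ and
\[
\sum_{m>p^{2n}}B_m\beta^m=v_n^{1+p^n}\beta^{p^{2n}}\sum_{m>p^{2n}}d_m\beta^{m-p^{2n}}\quad\text{in }D_+[\![\beta]\!].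
\]
We use this identity for the tail of $[p^2](\beta)$, and reduce only the finitely many terms with $m\le p^{2n}$ modulo $I_n$. In
$R_*/I_nR_*$ we get
\[
0=[p^2](\beta)=v_n^{1+p^n}\beta^{p^{2n}}\Bigl(1+\sum_{m>p^{2n}}d_m\beta^{m-p^{2n}}\Bigr).
\]
The bracket is the image of a homogeneous element of degree $0$ of $D_+[\![\beta]\!]$ with constant term $1$, hence a unit, and $\beta$ is a
unit. So $v_n^{1+p^n}=0$ in $R_*/I_nR_*$.
\end{proof}

\subsection{A formal group with two suitable torsion points}
To detect height $n-1$ in $R^{tC_p}$ we need a formal group over a valuation ring that has height $n-1$ over the fraction field and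
height $n$ over the residue field. For $n=1$ the multiplicative group over $\mathbb Z_p$ is an example.

Choose a complete algebraically closed non-archimedean field $K$ with valuation ring $\mathcal O$ and maximal ideal $\mathfrak m$, and a
ring map $\theta\colon MU_*\to\mathcal O$ (not graded) with
\[
\theta(v_i)=0\quad(0\le i\le n-2),\qquad h:=\theta(v_{n-1})\in\mathfrak m\setminus\{0\},\qquad\theta(v_n)=1,
\]
as follows.
\begin{itemize}
\item If $n=1$, then $K=\mathbb C_p$ and $\theta$ classifies $x+y+xy$. Here $[p](x)=(1+x)^p-1$, so $h=p$ and $\theta(v_1)=1$.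
\item If $n\ge2$, then $K$ is the completed algebraic closure of $\mathbb F_p((h))$, and $\theta$ is the composite of $MU_*\to MU_*/p$ with the map
sending $v_{n-1}\mapsto h$, $v_n\mapsto1$ and the other generators of Lemma \ref{lem:generators} to $0$.
\end{itemize}
Let $\Gamma=\theta_*F$. Its power series have coefficients in $\mathcal O$ and converge on $\mathfrak m$.

\begin{lemma}\label{lem:points}
There is $q\in\mathfrak m\setminus\{0\}$ such that $r:=[p]_\Gamma(q)$ satisfies
\[
r\ne0,\qquad[p]_\Gamma(r)=[p^2]_\Gamma(q)=0,\qquad|r|<|q| .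
\]
\end{lemma}

For $n=1$ one can take $q=\zeta-1$ with $\zeta$ a primitive $p^2$-th root of unity, so that $r=\zeta^p-1$. The following proof covers
all $n$: we find a nonzero $p$-torsion point $r$, divide it by $p$, and compare absolute values.

\begin{proof}
As $\theta(I_{n-1})=0$, Lemma \ref{lem:pseries} gives $[p]_\Gamma(x)=g(x^P)$ with
\[
g(y)=\sum_{j\ge1}g_jy^j,\qquad g_j=\theta(b_{jP})\in\mathcal O,\qquad g_1=h,\qquad g_p=1 .
\]
For $j<p$ we have $p^n\nmid jP$, so $b_{jP}\in I_n$. As $\theta(I_n)\subset h\mathcal O$, it follows that $|g_j|\le|h|$.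

We count zeros by Weierstrass preparation in the Tate algebra $K\langle T\rangle$ of power series with coefficients tending to $0$
\cite[\S5.2]{BGR}. If $|a_s|=\max_j|a_j|>0$ and $|a_j|<|a_s|$ for all $j>s$, then $\sum a_jT^j$ is a unit times a monic polynomial of
degree $s$ over $\mathcal O$. So it has exactly $s$ zeros in $\mathcal O$, counted with multiplicity.

\emph{A zero of $g$.} Choose $c\in\mathfrak m$ with $|c|^{p-1}\ge|h|$. In $g(cT)$ the coefficient of $T^p$ has absolute value $|c|^p$. For $j<p$ we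
have $|g_jc^j|\le|h||c|\le|c|^p$, and for $j>p$ we have $|g_jc^j|<|c|^p$. So $g(cT)$ has exactly $p\ge2$ zeros in $\mathcal O$. The zero
at $0$ is simple because $g_1=h\ne0$. Hence $g$ has a zero $\rho\in\mathfrak m\setminus\{0\}$. Choose $r$ with $r^P=\rho$. Then
$r\in\mathfrak m\setminus\{0\}$ and $[p]_\Gamma(r)=g(\rho)=0$.

\emph{Dividing $r$ by $p$.} Now choose $c\in\mathfrak m$ with $|c|^{p-1}\ge|h|$ and $|c|^p\ge|r|$. The same count applies to $g(cT)-r$, whose constant term
has absolute value $|r|\le|c|^p$. So there is $\sigma\in\mathfrak m$ with $g(\sigma)=r$, and $\sigma\ne0$ since $r\ne0$. Choose $q$ with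
$q^P=\sigma$. Then $q\in\mathfrak m\setminus\{0\}$, $[p]_\Gamma(q)=g(\sigma)=r$, and $[p^2]_\Gamma(q)=[p]_\Gamma(r)=0$.

\emph{Comparison.} Every term of $g(\sigma)$ satisfies $|g_j\sigma^j|<|\sigma|$. For $j<p$ this holds because $|g_j|\le|h|<1$, and for $j\ge p$
because $|\sigma|<1$ and $j\ge2$. As the terms tend to $0$, we get $|r|=|g(\sigma)|<|\sigma|=|q|^P\le|q|$.
\end{proof}

Fix such $q$ and $r$, and put $\lambda:=r/q\in\mathfrak m\setminus\{0\}$.

\subsection{Evaluation}
Let $|a|=-2$. We send $\beta$ to $a$ and $\alpha$ to $\lambda a$, and rescale the coordinate of $\Gamma$ by $q$.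

\emph{Evaluating $\beta$.} As $\theta(v_n)=1$, $\theta$ extends to $D\to\mathcal O$. Define $\chi$ on $D_+[\![\beta]\!]$ by $\beta\mapsto a$ and
$d\mapsto\theta(d)(q/a)^i$ for $d\in D_{2i}$, $i\ge0$. In degree $2m$ this means
\[
\sum_id_i\beta^i\longmapsto a^{-m}\sum_i\theta(d_i)q^{m+i},\qquad d_i\in D_{2(m+i)},\ m+i\ge0 .
\]
The exponents $m+i$ are non-negative and tend to $\infty$, and $|q|<1$. So the sums converge in $\mathcal O$, and by Lemma \ref{lem:sums}
$\chi$ is a graded ring map to $\mathcal O[a^{\pm1}]$. Since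
\[
[p^2](\beta)\longmapsto\sum_m\theta(B_m)(q/a)^{m-1}a^m=\tfrac aq\,[p^2]_\Gamma(q)=0
\]
and $\beta$ goes to a unit, $\chi$ induces a graded ring map $\chi\colon R_*\to\mathcal O[a^{\pm1}]$ with
$\chi(f(b))=\theta(b)(q/a)^i$ for $b\in MU_{2i}$.

\emph{Evaluating $\alpha$.} Define $\Phi\colon R_*[\![\alpha]\!]\to K[a^{\pm1}]$ by $\chi$ on coefficients and $\alpha\mapsto\lambda a$. If
$r_i\in R_{2(d+i)}$ and $\chi(r_i)=s_ia^{-(d+i)}$ with $s_i\in\mathcal O$, then, in degree $2d$,
\[
\sum_ir_i\alpha^i\longmapsto a^{-d}\sum_is_i\lambda^i .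
\]
This converges because the $s_i$ are integral and $\lambda\in\mathfrak m$, and $\Phi$ is a ring map by Lemma \ref{lem:sums}. Moreover
\[
[p](\alpha)\longmapsto\sum_j\theta(b_j)(q/a)^{j-1}(\lambda a)^j=\tfrac aq\,[p]_\Gamma(q\lambda)=\tfrac aq\,[p]_\Gamma(r)=0,
\]
and $\alpha\mapsto\lambda a$ is a unit. So $\Phi$ induces a ring map $R^{tC_p}\to K[a^{\pm1}]$.

\begin{proof}[Proof of Theorem \ref{thm:main}]
The map $R^{tC_p}\to K[a^{\pm1}]$ sends $v_i$ to $0$ for $i\le n-2$, and $v_{n-1}$ to the unit $h(q/a)^{P-1}$. Hence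
$v_{n-1}^{-1}R^{tC_p}/(v_0,\dots,v_{n-2})$ maps unitally to $K[a^{\pm1}]\ne0$ and is not the zero ring. By Proposition \ref{prop:hyp} the
hypothesis of $S(p,n,k)$ holds for all $k\ge p^n+1$.
\end{proof}

\begin{remark}
The connective cover is used in the evaluation of $\beta$. Multiplication by $\beta^{\pm1}$ does not change the absolute value of a
value of $\chi$, while coefficients of degree $2i$ are multiplied by $q^i$. If $D_+$ were replaced by $D$, then for fixed $m$ the
elements $\beta^{-l}v_n^{-s}$ with $s\ge0$, $l=m+s(p^n-1)$ would lie in degree $2m$ and go to $q^{-s(p^n-1)}a^{-m}$. So the values in degree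
$2m$ would be unbounded, and the sums $\sum_is_i\lambda^i$ need not converge.
\end{remark}

\begin{remark}
With $C_p$ in place of $C_{p^2}$ the proof of Proposition \ref{prop:hyp} gives $f(v_n)\in I_nR_*$, so $k=1$. But the evaluation would need two
nonzero $p$-torsion points $q,r\in\mathfrak m$ with $|r|<|q|$, and there are none. Indeed, let $y\in\mathfrak m\setminus\{0\}$ be a zero of $g$. The terms
of $g(y)$ with
$1<j<p$ are smaller than $|hy|$, and those with $j>p$ are smaller than $|y|^p$. So $|hy|=|y|^p$, and all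
nonzero $p$-torsion points have the same absolute value. This agrees with Theorem \ref{thm:k1}.
\end{remark}

\section{Height one, exponent two: proof of Theorem \ref{thm:height1}}\label{sec:height1}

It suffices to find one $R$ with $v_1^2\in pR_*$ and $p^{-1}R^{tC_p}\ne0$. We adjoin an element $y$ with $py=v_1^2$ in the universal way. Rationally this
changes nothing, since $y$ becomes $v_1^2/p$. Integrally, power operations on $y$ produce further classes, and these may
rationalize to elements of $MU_*\otimes\mathbb Q$ with more denominators. We want to evaluate at the multiplicative group with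
$\alpha\mapsto(\zeta_p-1)t^{-1}$, where $|t|=2$ and $\zeta_p-1$ has $p$-adic valuation $\frac1{p-1}$. The series will converge if the denominators
on $R_{2i}$ are at most $p^{\kappa i}$ for some $\kappa<\frac1{p-1}$. Powers of $y$, where $|y|=4(p-1)$, use only half of this budget. The task is to
bound what the power operations use.

\subsection{The ring and its filtration}
Put $E=MU_{(p)}$ and $N=2(p-1)$, so $|v_1|=N$. Write $\mathrm{Sym}^m(X)=(X^{\otimes m})_{h\Sigma_m}$ for an $E$-module $X$, with tensor
products over $E$. Then $\mathrm{Sym}(X)=\bigoplus_m\mathrm{Sym}^m(X)$ is the free $\mathbb E_\infty$-$E$-algebra on $X$. Let $E\{y\}$ denote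
the free algebra on a class $y$, that is, on a suspension of $E$. Define
\[
R=E\{y\}\otimes_{E\{w\}}E,\qquad|y|=|w|=2N,\qquad w\mapsto py-v_1^2,\quad w\mapsto0 ,
\]
with $f\colon MU\to E\to R$. In $R_*$ we have $v_1^2=py$, so the hypothesis of $S(p,1,k)$ holds for all $k\ge2$.

Work in increasingly filtered $E$-modules with Day convolution. Place $y$ and $w$ in filtration $1$ and $E$ in filtration $0$. The class
$py-v_1^2$ lies in filtration $1$ of $E\{y\}$, so the pushout can be formed in filtered $\mathbb E_\infty$-algebras. Passing to the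
colimit and passing to the associated graded are symmetric monoidal and preserve colimits. Objects vanishing in
negative filtration are closed under tensor products and colimits. So $R=\operatorname{colim}_mF_m$ with $F_{-1}=0$. In the associated
graded $w\mapsto py$, because $v_1^2$ has filtration $0$. As $\mathrm{Sym}$ takes pushouts of modules to pushouts of algebras, the
associated graded is $\mathrm{Sym}$ of the cofiber of $p\colon\Sigma^{2N}E\to\Sigma^{2N}E$, placed in weight $1$:
\[
F_m/F_{m-1}\simeq T_m:=\mathrm{Sym}^m(C),\qquad C=\Sigma^{2N}E/p,\qquad F_0=E .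
\]
We call a spectrum $d$-connective if its homotopy vanishes in degrees below $d$. Then $T_m$ is $2Nm$-connective.

\subsection{Torsion in the layers}

\begin{lemma}\label{lem:A}
$pm\cdot\mathrm{id}_{T_m}=0$ for all $m\ge1$.
\end{lemma}

The reason is that $\mathrm{Sym}$ turns sums into products. Hence $\mathrm{Sym}(\mathrm{id})$ is an ``exponential'' whose $p$-th power is $1$, and taking a
logarithmic derivative gives the claim.

\begin{proof}
First, $p\cdot\mathrm{id}_{E/p}=0$. It vanishes on the unit $E\to E/p$, so it factors through a map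
$\Sigma E\to E/p$, and $\pi_1(E/p)=0$. Hence $p\cdot\mathrm{id}_C=0$.

We use $\mathrm{Sym}^m(C\oplus C)=\bigoplus_{a+b=m}T_a\otimes T_b$. Let $\nu_{a,b}\colon T_{a+b}\to T_a\otimes T_b$ and
$\mu_{a,b}\colon T_a\otimes T_b\to T_{a+b}$ be the components of $\mathrm{Sym}$ applied to the diagonal $C\to C\oplus C$ and to the
fold map $C\oplus C\to C$. On $\prod_{m\ge0}\mathrm{End}(T_m)$, homotopy classes of $E$-linear endomorphisms, put
\[
(\phi*\psi)_m=\sum_{a+b=m}\mu_{a,b}\,(\phi_a\otimes\psi_b)\,\nu_{a,b} .
\]
This is bilinear. With diagonal and fold, $C$ is a commutative and cocommutative bimonoid for $\oplus$, and $\mathrm{Sym}$ is symmetric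
monoidal from $\oplus$ to $\otimes$. Hence $*$ is a convolution product; it is associative and commutative, with unit
$1_*=(\mathrm{id}_{T_0},0,0,\dots)$. A sum of endomorphisms of $C$ is $f+g=\mathrm{fold}\circ(f\oplus g)\circ\mathrm{diag}$, so
$\mathrm{Sym}(f+g)=\mathrm{Sym}(f)*\mathrm{Sym}(g)$.

Let $H=\mathrm{Sym}(\mathrm{id}_C)=(\mathrm{id}_{T_m})_m$. Then
$H^{*p}=\mathrm{Sym}(p\cdot\mathrm{id}_C)=\mathrm{Sym}(0)=1_*$. The operator $(\partial\phi)_m=m\phi_m$ is a derivation for $*$, because
$m=a+b$ in each summand. So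
\[
0=\partial(1_*)=\partial(H^{*p})=p\,H^{*(p-1)}*\partial H .
\]
Multiplying by $H$ gives $p\,\partial H=0$, which is the claim.
\end{proof}

For odd $p$ this lemma suffices. For $p=2$ it yields only the bound $\kappa=1=\frac1{p-1}$, as the computation in
Lemma \ref{lem:denominators} will show, so we need a small gain for even $m$. It comes from homological stability: in low degrees $T_m$ is
hit by $T_{m-1}$, and $m-1$ is odd.

\begin{lemma}\label{lem:B}
Let $p=2$, so $N=2$. If $m\ge2$ is even and $2i<4m+\frac m2$, then $2\cdot\pi_{2i}T_m=0$.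
\end{lemma}

\begin{proof}
Let $A=\Sigma^4E\to C\to B=\Sigma^5E$ be the cofiber sequence defining $C$. View $C$ as a filtered module with $A$ in filtration $0$
and all of $C$ in filtration $1$. Then multiplication $A\otimes T_{m-1}\to T_m$ becomes a map of finitely filtered objects, and on
associated graded objects it is
\[
\bigoplus_{a+b=m}\bigl(A\otimes\mathrm{Sym}^{a-1}A\to\mathrm{Sym}^aA\bigr)\otimes\mathrm{Sym}^bB,
\]
where the source is $0$ for $a=0$. Let $a\ge1$. By the multiplicative Thom isomorphisms of $MU$ for the complex representations $(\mathbb C^2)^a$ of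
$\Sigma_a$, the map $A\otimes\mathrm{Sym}^{a-1}A\to\mathrm{Sym}^aA$ is $\Sigma^{4a}E\otimes(B\Sigma_{a-1}\to B\Sigma_a)_+$. By Nakaoka
\cite{Nakaoka}, $H_j(\Sigma_{a-1};\mathbb Z)\to H_j(\Sigma_a;\mathbb Z)$ is injective for all $j$ and an isomorphism for $j<a/2$. By the
long exact sequence, $H_j(B\Sigma_a,B\Sigma_{a-1};\mathbb Z)$ is the cokernel, so it vanishes for $j<a/2$. Hence, by the Hurewicz theorem,
the cofiber of $A\otimes\mathrm{Sym}^{a-1}A\to\mathrm{Sym}^aA$ has no homotopy below degree $4a+\frac a2$. As $\mathrm{Sym}^bB$ is $5b$-connective, the $(a,b)$ piece of the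
cofiber of $A\otimes T_{m-1}\to T_m$ has no homotopy below degree
\[
4a+\tfrac a2+5b=4m+\tfrac a2+b\ge4m+\tfrac m2 .
\]
For $a=0$ the piece is $\mathrm{Sym}^mB$, which is $5m$-connective, and $5m\ge 4m+\frac m2$. So $\pi_{2i-4}T_{m-1}\to\pi_{2i}T_m$ is onto for $2i<4m+\frac m2$. By
Lemma \ref{lem:A} the source is killed by $2(m-1)$, hence by $2$, because $m-1$ is odd and the groups are $2$-local.
\end{proof}

\subsection{Denominators}
By Lemma \ref{lem:A}, $T_m[1/p]=0$ for $m\ge1$, because the $T_m$ are $p$-local. So $E[1/p]\simeq R[1/p]$, and we obtain a ring map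
\[
j\colon R_*\to MU_*\otimes\mathbb Q
\]
that extends the standard map on $MU_*$ and kills odd degrees. Let $\operatorname{ord}_p$ denote the $p$-adic valuation.

\begin{lemma}\label{lem:denominators}
There are a real number $\kappa<\frac1{p-1}$ and integers $0\le a_i\le\kappa i$ such that $p^{a_i}j(R_{2i})\subset MU_{2i}\otimes\mathbb Z_{(p)}$ for
all $i\ge0$.
\end{lemma}

\begin{proof}
Let $M=\lfloor i/N\rfloor$. As $R/F_M$ is $2N(M+1)$-connective and $2N(M+1)>2i$, the map $\pi_{2i}F_M\to\pi_{2i}R$ is onto. If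
$p^{\varepsilon_m}\pi_{2i}T_m=0$, then $p^{\varepsilon_m}$ times any class of $\pi_{2i}F_m$ lifts to $\pi_{2i}F_{m-1}$. Descending from $F_M$
to $F_0=E$, we see that we may take $a_i=\sum_{m=1}^M\varepsilon_m$. Recall that $\operatorname{ord}_p(l!)\le\frac l{p-1}$.

\emph{$p$ odd.} By Lemma \ref{lem:A} we may take $\varepsilon_m=1+\operatorname{ord}_p(m)$. Then
\[
a_i=M+\operatorname{ord}_p(M!)\le\frac p{p-1}M\le\frac p{2(p-1)^2}\,i=\frac p{2(p-1)}\cdot\frac i{p-1},
\]
and $\frac p{2(p-1)}<1$ since $p>2$.

\emph{$p=2$.} Now $\frac p{2(p-1)}=1$, so we also use Lemma \ref{lem:B}. Its condition $2i<4m+\frac m2$ means $m>\frac{4i}9$. So by Lemmas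
\ref{lem:A} and \ref{lem:B} we may take $\varepsilon_m=1$ if $m$ is odd or $m>\frac{4i}9$, and $\varepsilon_m=1+\operatorname{ord}_2(m)$
otherwise. As $\lfloor\frac{4i}9\rfloor\le\lfloor\frac i2\rfloor=M$,
\[
a_i=\Bigl\lfloor\frac i2\Bigr\rfloor+\operatorname{ord}_2\Bigl(\Bigl\lfloor\frac{4i}9\Bigr\rfloor!\Bigr)\le\frac i2+\frac{4i}9=\frac{17}{18}\,i .\qedhere
\]
\end{proof}

\subsection{Evaluation}

\begin{proof}[Proof of Theorem \ref{thm:height1}]
Let $\theta\colon MU_*\otimes\mathbb Q\to\mathbb Q$ classify $x+y+xy$. Then $\theta(MU_*\otimes\mathbb Z_{(p)})\subset\mathbb Z_{(p)}$ and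
$\theta(b_j)=\binom pj$. Let $K=\mathbb Q_p(\zeta_p)$ and $\varpi=\zeta_p-1$, so $\operatorname{ord}_p(\varpi)=\frac1{p-1}$, and let $|t|=2$.
Define $\Phi\colon R_*[\![\alpha]\!]\to K[t^{\pm1}]$ to be zero in odd degrees, and in degree $2\delta$ by
\[
\sum_ir_i\alpha^i\longmapsto t^\delta\sum_i\theta(j(r_i))\,\varpi^i,\qquad r_i\in R_{2(\delta+i)} .
\]
Since $R$ is connective, only terms with $\delta+i\ge0$ occur. By Lemma \ref{lem:denominators} the $i$-th term has valuation at least
$\frac i{p-1}-\kappa(\delta+i)$, which tends to $\infty$. So the sum converges, and by Lemma \ref{lem:sums} $\Phi$ is a ring map,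
because $j$ is a ring map that kills odd degrees. Furthermore
\[
[p](\alpha)\longmapsto t^{-1}\sum_j\binom pj\varpi^j=t^{-1}\bigl((1+\varpi)^p-1\bigr)=0,
\]
and $\alpha\mapsto\varpi t^{-1}$ is a unit. As $p$ is invertible in $K$, the ring $p^{-1}R^{tC_p}$ maps unitally to
$K[t^{\pm1}]\ne0$.
\end{proof}

\section{Exponent one: proof of Theorem \ref{thm:k1}}\label{sec:k1}

Suppose $f(v_n)\in I_nR_*$. To reach the easy situation \eqref{eq:easy} we must show that $v_m\in I_nR_*$ for all $m>n$ as well. For a
bare ring this fails: in $MU_*/I_{n+1}$ we have $v_n=0$, but $v_{n+1}\notin I_n\cdot(MU_*/I_{n+1})=0$. So the $\mathbb E_\infty$-structure has to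
enter, and it does so through the total power operation. After a suitable truncation this is a ring homomorphism. It sends $v_i$ to
$v_M$ times a power of $x$, up to sign and to leading order, and the exponent of $x$ \emph{decreases} with $i$. So applying it to
$v_n=\sum_{i<n}v_iy_i$ leaves the term of $v_n$ alone in lowest order, and this gives $v_M=0$ modulo $I_n$.

\subsection{Power operations}
The facts recalled here are in \cite{Quillen} and \cite{BMMS}. Let $R$ be an $\mathbb E_\infty$-$MU$-algebra and $z\in R^{2m}(X)$.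
The $C_p$-equivariant map $z^{\otimes p}$, the multiplication $R^{\otimes p}\to R$, restriction along the diagonal of $X$, and the
$MU$-Thom class of $m\rho$, with $\rho$ the complex regular representation of $C_p$, give
\[
\mathcal P(z)\in R^{2pm}(X\times BC_p).
\]
This is natural in $X$ and $R$ and has the following properties. Let $\mathrm{res}$ be restriction to the trivial group and $\mathrm{tr}$
the transfer from it.
\begin{enumerate}
\item[(P1)] $\mathcal P$ is multiplicative, $\mathcal P(1)=1$, and $\mathrm{res}\,\mathcal P(z)=z^p$.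
\item[(P2)] $\mathcal P(z+z')-\mathcal P(z)-\mathcal P(z')\in\mathrm{tr}(R^*(X))$, since the mixed words in $z,z'$ form free $C_p$-orbits.
For $X=pt$ and integers $z,z'$ the difference is an integer multiple of $\mathrm{tr}(1)$.
\item[(P3)] Let $c\in MU^2(\mathbb{CP}^\infty)$ be the Euler class of the universal line bundle $L$, and $x\in MU^2(BC_p)$ that of a faithful
character. Then
\[
\mathcal P(c)=e(L\otimes\rho)=\phi(c):=\prod_{i=0}^{p-1}\bigl(c+_F[i]_F(x)\bigr).
\]
\end{enumerate}
Frobenius reciprocity says $\mathrm{tr}(\mathrm{res}(b))=b\,\mathrm{tr}(1)$; in particular $\mathrm{tr}(a)=a\,\mathrm{tr}(1)$ for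
$a\in R^*(X)$. Write $\langle p\rangle(x)=[p](x)/x$. In $MU^*(BC_p)=MU_*[\![x]\!]/[p](x)$ we have
$x\,\mathrm{tr}(1)=\mathrm{tr}(\mathrm{res}\,x)=0$, and $x$ is not a zero divisor in $MU_*[\![x]\!]$. So
$\mathrm{tr}(1)\in(\langle p\rangle(x))$.

\subsection{The operation on $v_i$}
Let $M\ge2$, $A=MU_*/I_M$ and $T=A[x]/(x^{p^M-1})$. By Lemma \ref{lem:pseries}, $[p](x)$ and $\langle p\rangle(x)$ map to $0$ in $T$, so
transfers map to $0$; this is the truncation announced above. Since $MU^*(\mathbb{CP}^\infty\times BC_p)=MU^*(BC_p)[\![c]\!]$, the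
operation $\mathcal P$, extended additively from homogeneous elements, induces ring homomorphisms
\[
\overline{\mathcal P}\colon MU_{2*}\to T,\qquad\overline{\mathcal P}\colon MU^{2*}(\mathbb{CP}^\infty)\to T[\![c]\!] ,
\]
which multiply degrees by $p$.

\begin{proposition}\label{prop:C}
For $1\le i\le M-1$ put $d_i:=p^M-p^{i+1}+p-1$. Then
\[
\overline{\mathcal P}(v_i)\in v_M\bigl(-x^{d_i}+x^{d_i+1}T\bigr).
\]
\end{proposition}

\begin{example}
Let $p=2$, $M=2$, so $T=A[x]/(x^3)$ and $d_1=1$. Computing $\mathcal P$ of $[2](c)$ in two ways will give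
$\sum_j\overline{\mathcal P}(b_j)\phi(c)^j=\phi([2](c))$. To leading order, treating $F$ as additive, $\phi(c)=c^2+xc$ and
$c^4=\phi^2+x^2\phi+x^3c=\phi^2+x^2\phi$. The right side starts with $x\cdot v_2c^4=v_2(x\phi^2+x^3\phi)=v_2x\phi^2$. So $\overline{\mathcal P}(v_1)=\overline{\mathcal P}(b_2)$,
the coefficient of $\phi^2$, is $v_2x$ to leading order. If $v_1=2y$ in $R_*$, then $\overline{\mathcal P}(v_1)$ should vanish modulo $2$, which
forces $v_2\in2R_*$. The proof below makes this precise.
\end{example}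

\begin{proof}[Proof of Proposition \ref{prop:C}]
\emph{Step 1: an equation.} The class $[p](c)$ is the pullback of $c$ along the map classifying $L^{\otimes p}$, so
$\overline{\mathcal P}([p](c))=\phi([p](c))$ by naturality. On the other hand write $[p](c)=\sum_{j\le J}b_jc^j+c^{J+1}h_J$. Then
\[
\overline{\mathcal P}([p](c))=\sum_{j\le J}\overline{\mathcal P}(b_j)\,\phi(c)^j+\phi(c)^{J+1}\,\overline{\mathcal P}(h_J),
\]
and $\phi(c)\in cT[\![c]\!]$. Letting $J\to\infty$ we obtain
\begin{equation}\label{eq:key}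
\sum_{j\ge1}\overline{\mathcal P}(b_j)\,\phi(c)^j=\phi([p](c))\quad\text{in }T[\![c]\!] .
\end{equation}
We want to read off the coefficients on the left. As $\phi\equiv c^p$ modulo $x$, the powers of $\phi$ are only part of a basis, which
we complete by using all products $\phi^jc^l$ with $0\le l<p$.

\emph{Step 2: expansions in $\phi$.} The map
\[
\prod_{j\ge0,\,0\le l<p}T\to T[\![c]\!],\qquad(t_{jl})\mapsto\sum_{j,l}t_{jl}\,\phi^jc^l,
\]
is bijective, where the product, like the power series ring, is formed degree by degree. Indeed, on the graded pieces of the finite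
$x$-adic filtration it is $(t_{jl})\mapsto\sum t_{jl}c^{pj+l}$. Write $t_{jl}(G)$ for the
coordinates of $G\in T[\![c]\!]$; they are $T$-linear in $G$.

With $|c|=|x|=-2$ we have $|\phi|=-2p$, so $t_{jl}(c^s)$ is homogeneous of degree $-2\delta$ with $\delta=s-pj-l$. Now $A$ is concentrated in non-negative degrees,
and $A_0=\mathbb F_p$. So for $\delta\ge0$
\[
t_{jl}(c^s)\in\tau_0x^\delta+x^{\delta+1}T,\qquad\tau_0\in\mathbb F_p,
\]
and $\tau_0x^\delta$ can be computed after base change along $A\to A_0=\mathbb F_p$. In particular $t_{jl}(c^s)=0$ if $\delta\ge p^M-1$, and for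
fixed $(j,l)$ only finitely many $s$ have $t_{jl}(c^s)\ne0$. It follows that
\begin{equation}\label{eq:infinite}
t_{jl}\Bigl(\sum_s\tau_sc^s\Bigr)=\sum_s\tau_s\,t_{jl}(c^s)\qquad(\tau_s\in T)
\end{equation}
for infinite sums. To see this, let $G$ be the element whose coordinates are the right sides of \eqref{eq:infinite}, and fix $L$.
Since $\phi^jc^l\in c^{j+l}T[\![c]\!]$, modulo $c^L$ only the finitely many pairs with $j+l<L$ matter, and for these only
the $s$ below some bound $S\ge L$ contribute. Hence $G\equiv\sum_{s<S}\tau_sc^s\equiv\sum_s\tau_sc^s$ modulo $c^L$. As $L$ was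
arbitrary, $G=\sum_s\tau_sc^s$.

Over $A_0=\mathbb F_p$ the law $F$ is additive and $\phi=\prod_{i\in\mathbb F_p}(c+ix)=c^p-x^{p-1}c$. By induction on $s\ge1$,
\[
c^{p^s}=\sum_{i=0}^{s-1}x^{p^s-p^{i+1}}\phi^{p^i}+x^{p^s-1}c .
\]
For the induction step take $p$-th powers and substitute $c^p=\phi+x^{p-1}c$ in the last term. Taking $s=M$, we get
\[
t_{p^i,0}(c^{p^M})\in x^{p^M-p^{i+1}}+x^{p^M-p^{i+1}+1}T\qquad(0\le i\le M-1).
\]

\emph{Step 3: comparison.} By Lemma \ref{lem:pseries}, $[p](c)=v_Mc^{p^M}+\sum_{m\ge2}w_mc^{mp^M}$ over $A$. Write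
$\phi(z)=\epsilon z+O(z^2)$. Then $\epsilon=\prod_{i=1}^{p-1}[i](x)\in(p-1)!\,x^{p-1}+x^pT=-x^{p-1}+x^pT$ by Wilson's theorem, and
\[
\phi([p](c))=\epsilon v_Mc^{p^M}+\sum_{m\ge2}\tau_mc^{mp^M},\qquad\tau_m\in T .
\]
Let $j=p^i$ with $1\le i\le M-1$, so $pj\le p^M$. For $m\ge2$ we have $mp^M-pj\ge p^M$, hence $t_{j0}(c^{mp^M})=0$ by Step 2. So by
\eqref{eq:infinite} the coordinate of the right side of \eqref{eq:key} at $\phi^{p^i}c^0$ is $\epsilon v_M\,t_{p^i,0}(c^{p^M})$. The
coordinate of the left side is $\overline{\mathcal P}(b_{p^i})=\overline{\mathcal P}(v_i)$. Therefore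
\[
\overline{\mathcal P}(v_i)=\epsilon\,v_M\,t_{p^i,0}(c^{p^M})\in v_M\bigl(-x^{d_i}+x^{d_i+1}T\bigr).\qedhere
\]
\end{proof}

\subsection{All higher $v_m$}

\begin{proposition}\label{prop:allv}
Under the hypotheses of Theorem \ref{thm:k1}, $v_m\in I_nR_*$ for all $m\ge n$.
\end{proposition}

\begin{proof}
The case $m=n$ is the hypothesis. Write $v_n=\sum_{i<n}v_iy_i$ with $y_i\in R_*$ homogeneous, hence of even degree. Let $M\ge n+1$ and suppose
$v_n,\dots,v_{M-1}\in I_nR_*$, so that $I_MR_*=I_nR_*$. We show $v_M\in I_nR_*$. Note that $M\ge2$, that $0\le d_n<p^M-1$, and that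
$d_n<d_i$ for $1\le i<n$.

\emph{The case $\pi_{\mathrm{odd}}R=0$.} Put $\bar R=R_*/I_nR_*$; this is an $A$-algebra because $I_MR_*=I_nR_*$. By Lemma \ref{lem:gysin},
$\pi_{\mathrm{even}}R^{BC_p}=R_*[\![x]\!]/[p](x)$. The images of $[p](x)$ and $\langle p\rangle(x)$ in $\bar R[\![x]\!]$ lie in
$(x^{p^M-1})$, and $\mathrm{tr}(1)\in(\langle p\rangle(x))$. So $\mathcal P$ induces a ring homomorphism
\[
\overline{\mathcal P}\colon R_{2*}\to\bar R[x]/(x^{p^M-1}),
\]
compatible with the one for $MU$, and $\overline{\mathcal P}(p)=p=0$. Applying it to the relation for $v_n$ gives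
\[
\overline{\mathcal P}(v_n)=\sum_{1\le i<n}\overline{\mathcal P}(v_i)\,\overline{\mathcal P}(y_i).
\]
By Proposition \ref{prop:C}, which applies since $n\le M-1$, the left side lies in $v_M(-x^{d_n}+(x^{d_n+1}))$ and the right side lies in
$(x^{d_n+1})$. The coefficient of $x^{d_n}$ gives $v_M=0$ in $\bar R$.

\emph{The case $n=1$, $R$ arbitrary.} Write $v_1=py$. Now $\pi_*R^{BC_p}$ may be larger than $R_*[\![x]\!]/[p](x)$, and we do not know
$\mathcal P(y)$. But $\mathcal P(y)$ will occur only multiplied by $p$ or by a transfer. By (P1) and (P2), $\mathcal P(p)=p+c'\,\mathrm{tr}(1)$ with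
$c'\in\mathbb Z$. By Frobenius reciprocity
$\mathrm{tr}(1)\mathcal P(y)=\mathrm{tr}(\mathrm{res}\,\mathcal P(y))=\mathrm{tr}(y^p)=y^p\,\mathrm{tr}(1)$. So in $\pi_*R^{BC_p}$
\[
\mathcal P(v_1)=\mathcal P(p)\,\mathcal P(y)=p\,\mathcal P(y)+c'y^p\,\mathrm{tr}(1).
\]
Map this to $\pi_*(R/p)^{BC_p}$, where $R/p=R\otimes_{MU}MU/p$. Multiplication by $p$ is null on $MU/p$. Indeed, it vanishes on the unit
$MU\to MU/p$, so it factors through a map $\Sigma MU\to MU/p$, and $\pi_1(MU/p)=0$. Hence it is null on $R/p$, and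
$p\,\mathcal P(y)$ maps to $0$. With $1\in\pi_0(R/p)^{BC_p}$ the image of the unit,
\[
\mathcal P(v_1)\cdot1=c'y^p\,\mathrm{tr}(1)\cdot1 .
\]
The submodule $\pi_*(R/p)[\![x]\!]/[p](x)$ of Lemma \ref{lem:gysin} contains $1$ and is stable under $R_*$ and under
$MU^*(BC_p)=MU_*[\![x]\!]/[p](x)$. Since $\mathcal P(v_1)$ and $\mathrm{tr}(1)$ come from $MU^*(BC_p)$, both sides lie in this
submodule. The ideal $I_M$ acts on $\pi_*(R/p)$ through $I_MR_*=pR_*$, that is, as $0$. So $[p](x)$ and
$\langle p\rangle(x)$ map $\pi_*(R/p)[\![x]\!]$ into $x^{p^M-1}\pi_*(R/p)[\![x]\!]$. Hence the submodule maps onto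
$\pi_*(R/p)[x]/(x^{p^M-1})$, which is a $T$-module, and $\mathrm{tr}(1)\cdot1\mapsto0$. Therefore $\overline{\mathcal P}(v_1)\cdot1=0$ there. By
Proposition \ref{prop:C} its coefficient at $x^{d_1}$ is $-v_M\cdot1$, so $v_M\cdot1=0$ in $\pi_*(R/p)$. As $R_*/p$ injects into
$\pi_*(R/p)$, we get $v_M\in pR_*$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:k1}]
The first assertion is Proposition \ref{prop:allv}. Given $j\ge1$, choose $M\ge n$ with $p^M>j$. By Lemma \ref{lem:pseries}
$b_j\in I_M$, and $I_MR_*=I_nR_*$ by Proposition \ref{prop:allv}. So all $b_j$ lie in $I_nR_*$, and \eqref{eq:easy} applies. In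
detail, let $Q=R_*/I_{n-1}R_*$, so $I_nQ=v_{n-1}Q$, and put $P=p^{n-1}$. In $Q$ we have $b_j=0$ for $j<P$ by Lemma
\ref{lem:pseries}, $b_P=v_{n-1}$, and $b_j=v_{n-1}b'_j$ for $j>P$ with $b_j'\in Q$ homogeneous. As $I_{n-1}$ is generated by finitely
many homogeneous elements, $R_*[\![\alpha]\!]/I_{n-1}R_*[\![\alpha]\!]=Q[\![\alpha]\!]$. So
\[
R^{tC_p}/(v_0,\dots,v_{n-2})=\alpha^{-1}Q[\![\alpha]\!]/([p](\alpha)),
\]
and here $[p](\alpha)$ is $v_{n-1}\alpha^P$ times a series of degree $0$ with constant term $1$. Such a series is a unit, and so is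
$\alpha$. Hence $v_{n-1}=0$ in this ring, and inverting $v_{n-1}$ gives the zero ring.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CBC}
\emph{Chromatic Blueshift Conjecture: The Simple Case And An Algebraic Analogue},
\url{https://math.mit.edu/research/undergraduate/urop-plus/documents/2024/Beck_Roke.pdf}.

\bibitem{BGR}
Bosch--G\"untzer--Remmert, \S5.2.

\bibitem{BMMS}
Bruner--May--McClure--Steinberger, \emph{$H_\infty$ Ring Spectra}.

\bibitem{HA}
Lurie, \emph{Higher Algebra}.

\bibitem{Nakaoka}
Nakaoka, \emph{Decomposition theorem for homology groups of symmetric groups}, Ann. of Math., 1960.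

\bibitem{Quillen}
Quillen, \emph{Elementary proofs of some results of cobordism theory using Steenrod operations}, 1971.

\end{thebibliography}

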